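\title{Zeros of $f(g)-h$ for a small nonconstant target $h$}

\begin{abstract}
Let $f$ be a transcendental meromorphic function, $g$ a transcendental entire function and $h$ a nonconstant meromorphic function in the complex plane. We prove the conjecture that $f(g)-h$ has infinitely many zeros whenever $T(r,h)=o(T(r,g))$. More precisely, there is an absolute constant $\eta_0>0$ such that $\limsup T(r,h)/T(r,g)\le\eta_0$ implies $\limsup\overline N(r,1/(f(g)-h))/T(r,g)=\infty$. The proof uses that $f(g)$ is constant on the fibers of $g$. On the Riemann surface of triples $(z_1,z_2,z_3)$ with $g(z_1)=g(z_2)=g(z_3)=w$, the cross ratio of $f(w),h(z_1),h(z_2),h(z_3)$ takes the values $0,1,\infty$ only over solutions of $f(g)=h$, and a curvature estimate for the hyperbolic metric of the thrice punctured sphere bounds the spherical area covered by $f$ in terms of the number of these solutions.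
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, ``meromorphic'' without mention of a domain means meromorphic in the plane $\mathbb C$, and values are taken in $\mathbb P^1=\mathbb C\cup\{\infty\}$. If $f$ is meromorphic and $g$ is entire, then $f(g)=f\circ g$ is meromorphic, and we ask when the equation
\begin{equation}\label{eq:main}
f(g(z))=h(z)
\end{equation}
has infinitely many solutions. For $h(z)=z$ these are the fixed points of the composite function. A general transcendental function $F$ in place of $f(g)$ need not meet a given $h$ at all: take $F=h+e^z$ with $h$ entire. The question is whether the composite structure rules this out. It does not when $h$ is as large as $g$, since $f(w)=w+e^w$ and $h=g$ give $f(g)-h=e^g$. So one asks that $h$ grow more slowly than $g$.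

Growth is measured by the Nevanlinna characteristic $T(r,F)=m(r,F)+N(r,F)$, where
\[
m(r,F)=\frac1{2\pi}\int_0^{2\pi}\log^+|F(re^{it})|\,dt,\qquad N(r,F)=\sum_{0<|\zeta|<r}\log\frac r{|\zeta|}+n_0\log r ;
\]
the sum runs over the poles $\zeta$ of $F$ with multiplicity, and $n_0$ is the order of the pole at $0$. The function $\overline N(r,F)$ is defined in the same way with each pole counted once, so $\overline N(r,1/F)$ counts the distinct zeros of $F$. We use the following standard facts.
\begin{itemize}
\item[(N1)] (First main theorem.) If $F$ is nonconstant and $c\in\mathbb C$, then $\overline N(r,1/(F-c))\le T(r,F)+O(1)$. Also $\overline N(r,F)\le T(r,F)$ for $r\ge1$.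
\item[(N2)] If $F$ is transcendental, then $T(r,F)/\log r\to\infty$.
\item[(N3)] (Second main theorem, entire case.) If $g$ is transcendental entire and $a_1,\dots,a_q\in\mathbb C$ are distinct, then $\sum_j\overline N(r,1/(g-a_j))\ge(q-1-o(1))\,T(r,g)$ as $r\to\infty$ outside a set of finite Lebesgue measure.
\item[(N4)] (Picard.) A transcendental meromorphic function takes every value in $\mathbb P^1$ infinitely often, with at most two exceptions.
\end{itemize}

The following conjecture appears in \cite{composite}.

\medskip\noindent\textbf{Conjecture.} \emph{Let $f$ be transcendental meromorphic, $g$ transcendental entire and $h$ nonconstant meromorphic. If $T(r,h)=o(T(r,g))$ as $r\to\infty$, then $f(g)-h$ has infinitely many zeros.}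
\medskip

The conclusion is known when $f$ and $g$ are transcendental entire and $h$ is a nonconstant polynomial; when $f$ is transcendental meromorphic, $g$ transcendental entire and $h$ nonconstant rational; and, for transcendental $h$ with $T(r,h)=o(T(r,g))$, when $f$ has finite order and $g$ has finite lower order. We prove the conjecture in full, in a stronger form, without using these cases.

\begin{theorem}\label{thm:main}
There is an absolute constant $\eta_0\in(0,1)$ with the following property. Let $f$ be transcendental meromorphic, $g$ transcendental entire and $h$ nonconstant meromorphic, and suppose that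
\[
\limsup_{r\to\infty}\frac{T(r,h)}{T(r,g)}\le\eta_0 .
\]
Then
\[
\limsup_{r\to\infty}\frac{\overline N\bigl(r,1/(f(g)-h)\bigr)}{T(r,g)}=\infty .
\]
In particular $f(g)-h$ has infinitely many zeros.
\end{theorem}

The last sentence follows from (N2): finitely many zeros would give $\overline N=O(\log r)=o(T(r,g))$.

\subsection*{Constant targets}
The shape of the conclusion comes from the case of a constant $h=c\in\mathbb C$. If $f(a_j)=c$ for distinct $a_1,\dots,a_q$, then every $a_j$-point of $g$ is a $c$-point of $f(g)$, and (N3) gives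
\begin{equation}\label{eq:constant}
\overline N\bigl(r,1/(f(g)-c)\bigr)\ge\sum_{j=1}^q\overline N\bigl(r,1/(g-a_j)\bigr)\ge(q-1-o(1))\,T(r,g)
\end{equation}
outside a set of finite measure. When $f$ takes the value $c$ infinitely often, $q$ is arbitrary and the conclusion of Theorem~\ref{thm:main} holds. By (N4) this covers all constants but at most two. The exceptions do occur: for $f=\exp$ and $h=0$ equation \eqref{eq:main} has no solution. A nonconstant $h$ that is small compared with $g$ should look almost constant on the scale on which $g$ covers the plane, and its value there should rarely be exceptional for $f$. One therefore guesses that such an $h$ behaves like a generic constant, and this is what the theorem asserts.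

\subsection*{The constant $\eta_0$ is less than $1/2$}
Let $G$ be transcendental entire, $g=G^2$, $h=G$ and $f(w)=-\sqrt w\coth\sqrt w$. The function $f$ is meromorphic because $t\coth t$ is even, and transcendental because it has poles at $w=-\pi^2k^2$, $k\ge1$. Here
\[
f(g)-h=-G\,(\coth G+1)=-\frac{2Ge^G}{e^G-e^{-G}}
\]
has no zeros (at a zero of $G$ its value is $-1$), while $T(r,h)/T(r,g)=\frac12$. So $\eta_0<\frac12$ necessarily.

\section{One target becomes three}\label{sec:idea}

Picard's theorem and its quantitative forms need three targets, and \eqref{eq:main} offers only one. The remedy is that $f(g)$ takes the same value at all points of a fiber of $g$, while $h$ in general does not.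

\subsection*{The model case $g=e^z$, $h=z$}
Let $f$ be any nonconstant meromorphic function and suppose that $F(z)=f(e^z)$ has only finitely many fixed points. If $F(z)-z=2\pi ij$ with $j\in\mathbb Z$, then $z'=z+2\pi ij$ satisfies $F(z')=F(z)=z'$. Hence $F(z)-z$ takes each of the three values $0$, $2\pi i$, $4\pi i$ only finitely often. By (N4) the function $F(z)-z$ is rational, so $F$ is rational. A nonconstant rational function takes each value finitely often, so the periodic function $F$ is constant, and then $f$ is constant. This contradiction shows that $f(e^z)-z$ has infinitely many zeros.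

The argument compares one value of $f$ with the values of $h$ at the three points $z_1=z$, $z_2=z+2\pi i$, $z_3=z+4\pi i$ of one fiber of $g$. For general $g$ and $h$, let $z_1,z_2,z_3$ be points with $g(z_1)=g(z_2)=g(z_3)=w$ at which $h$ takes three distinct values $h_1,h_2,h_3$, and form the cross ratio
\begin{equation}\label{eq:crossintro}
X=\frac{(f(w)-h_1)(h_2-h_3)}{(f(w)-h_3)(h_2-h_1)} .
\end{equation}
It is the image of $f(w)$ under the M\"obius map that sends $h_1,h_2,h_3$ to $0,1,\infty$. So $X\in\{0,1,\infty\}$ exactly when one of the $z_i$ solves \eqref{eq:main}. In the model case $X=-(F-z)/(F-z-4\pi i)$ is a fixed M\"obius transform of $F(z)-z$.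

Both counterexamples of Section~\ref{sec:intro} with special $h$ are now explained. A constant $h$ takes one value on each fiber of $g$, and $h=G$ takes at most the two values $\pm\sqrt w$ on the fiber of $g=G^2$ over $w$. In neither case is there a triple with three distinct values. The hypotheses on $h$ in Theorem~\ref{thm:main} serve to produce such triples in abundance.

\subsection*{The count behind the proof}
In general the triples form a Riemann surface $Y$ that is not the plane, so Picard's theorem must be replaced by a local, quantitative estimate. After rescaling, we work in a disc on which $\log|g|\le 3L$ for a large parameter $L$, on which $g$ takes most values about $L$ times, and on which $h$ covers spherical area at most $\varepsilon_0L$. Let $N$ be the number of solutions of \eqref{eq:main} in the disc. Over a typical $w$ there are about $L^3$ triples, and each solution belongs to at most about $L^2$ triples. If $f$ covers spherical area $K$ over the values $w$ in question, then $f\circ w$ covers area about $KL^3$ on $Y$. On the other hand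 $X$ omits $0,1,\infty$ except at about $NL^2$ points, and the negative curvature of $\mathbb C\setminus\{0,1\}$ bounds the area covered by $X$ by $C(L^3+NL^2)$, with $C$ independent of $f$. The two areas differ by $O(L^3)$. Thus
\[
KL^3\le C(L^3+NL^2),
\]
and since a transcendental $f$ covers infinite area, $K$ is arbitrary and $N/L\to\infty$. The error term $L^3$ has the same order as the main term and loses only against the free factor $K$. This leaves room to treat all quantities of size $e^{-O(L)}$ as nondegenerate, which we do systematically.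

Section~\ref{sec:tools} collects the tools and Section~\ref{sec:local} states the local result. Sections~\ref{sec:fibers} and~\ref{sec:separate} produce the triples, Section~\ref{sec:inequality} proves the area estimate on $Y$, and Section~\ref{sec:endlocal} combines them. Section~\ref{sec:reduction} finds the disc, for $g$ of arbitrary growth, and so derives Theorem~\ref{thm:main}.

\section{Spherical area and Green potentials}\label{sec:tools}

We write $D(a,r)$ for the open disc with center $a$ and radius $r$, $\mathbb D_r=D(0,r)$, $\mathbb D=\mathbb D_1$, and $dA$ for Lebesgue measure. The letters $C,c$ denote positive absolute constants that may change from line to line; numbered constants are absolute and fixed.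

\subsection*{Lifts}
For $a,b\in\mathbb C^2$ let $a\wedge b=a_1b_2-a_2b_1$, and let $\|a\|$ be the Euclidean norm. Then $|a\wedge b|\le\|a\|\,\|b\|$, and $a\wedge b=0$ exactly when $a,b$ are linearly dependent. For $a,b,c\in\mathbb C^2$,
\begin{equation}\label{eq:wedge}
a\,(b\wedge c)+b\,(c\wedge a)+c\,(a\wedge b)=0 ,
\end{equation}
since the $j$th component is the expansion of the determinant with rows $(a_j,b_j,c_j)$, $(a_1,b_1,c_1)$, $(a_2,b_2,c_2)$, two of which are equal.

A \emph{lift} of a function $F$ meromorphic in a disc or in $\mathbb C$ is a pair $\mathbf F=(F_1,F_2)$ of holomorphic functions without common zeros such that $F=F_1/F_2$; it exists by the Weierstrass product theorem. Lifts let us treat poles and finite values alike. A \emph{coincidence} of $f(g)$ and $h$ is a point where $f(g(z))=h(z)$ in $\mathbb P^1$, that is, a zero of $\mathbf f(g)\wedge\mathbf h$. A coincidence is a zero of $f(g)-h$ or a pole of $h$.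

\subsection*{Spherical area}
Let $F^\#=|F'|/(1+|F|^2)$ be the spherical derivative and
\[
\mu_F=\tfrac1\pi(F^\#)^2\,dA .
\]
The measure $\mu_F(U)$ is the area of $F(U)$ on the sphere, counted with multiplicity and normalized so that the sphere has area $1$. For a lift $\mathbf F$,
\begin{equation}\label{eq:lift}
F^\#=\frac{|\mathbf F'\wedge\mathbf F|}{\|\mathbf F\|^2},\qquad \mu_F=\frac1{2\pi}\Delta\log\|\mathbf F\|\,dA .
\end{equation}
Indeed, where $F_2\ne0$ we have $F'=(\mathbf F'\wedge\mathbf F)/F_2^2$ and $\log\|\mathbf F\|=\log|F_2|+\frac12\log(1+|F|^2)$, and $\Delta\frac12\log(1+|F|^2)=2(F^\#)^2$; where $F_1\ne0$ exchange $F_1$ and $F_2$. The Ahlfors--Shimizu characteristic of $F$ is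
\begin{equation}\label{eq:AS}
T_0(r,F)=\int_0^r\mu_F(\mathbb D_t)\,\frac{dt}t=\int_{\mathbb D_r}\log\frac r{|\zeta|}\,d\mu_F(\zeta),\qquad T_0(r,F)=T(r,F)+O(1).
\end{equation}

\subsection*{Green potentials}
The Green function of $D=\mathbb D_R$ is
\[
G_D(z,\zeta)=\log\frac{|R^2-\bar\zeta z|}{R\,|z-\zeta|}.
\]
It is symmetric and positive, vanishes for $z\in\partial D$, satisfies $\Delta G_D(\cdot,\zeta)=-2\pi\delta_\zeta$, and $G_D(0,\zeta)=\log(R/|\zeta|)$. In the unit disc,
\begin{equation}\label{eq:greenlower}
G_{\mathbb D}(z,\zeta)\ge\log\frac{1+st}{s+t}\qquad(|z|\le s<1,\ |\zeta|\le t<1),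
\end{equation}
because $1-e^{-2G_{\mathbb D}}=\frac{(1-|z|^2)(1-|\zeta|^2)}{|1-\bar\zeta z|^2}\ge\frac{(1-s^2)(1-t^2)}{(1+st)^2}=1-\bigl(\frac{s+t}{1+st}\bigr)^2$. For a positive measure $\nu$ on $D$ put $G_D\nu(z)=\int_DG_D(z,\zeta)\,d\nu(\zeta)$. If $\nu$ has bounded density, then $G_D\nu$ is continuous on $\overline D$ and vanishes on $\partial D$. By \eqref{eq:AS}, $T_0(r,F)=G_{\mathbb D_r}\mu_F(0)$.

A superharmonic function $S$ is lower semicontinuous with values in $(-\infty,\infty]$, is not identically $\infty$, and satisfies $S(a)\ge$ its mean over every circle and every disc centered at $a$ in the domain. It is locally integrable, and its \emph{Riesz measure} is the positive measure $-\frac1{2\pi}\Delta S$. A function $u$ is subharmonic if $-u$ is superharmonic, with Riesz measure $\frac1{2\pi}\Delta u$. For holomorphic $F\not\equiv0$ the Riesz measure of $\log|F|$ counts the zeros of $F$ with multiplicity. We use: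
\begin{itemize}
\item[(P1)] (Riesz decomposition.) If $S\ge0$ is superharmonic in a disc $D$ with Riesz measure $\nu$, then $S=G_D\nu+H$ with $H\ge0$ harmonic. In particular, if $F\not\equiv 0$ is holomorphic in $D$, $|F|\le M$, and $a_1,\dots,a_q$ are zeros of $F$ listed with at most their multiplicity, then $\log|F|\le\log M-\sum_jG_D(\cdot,a_j)$.
\item[(P2)] (Minimum principle.) A superharmonic function on a bounded open set with lower limit $\ge0$ at every boundary point is $\ge0$.
\item[(P3)] (Removable points.) A subharmonic function on a punctured disc that is bounded above extends subharmonically to the disc.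
\item[(P4)] (Compactness, \cite[Thm.~3.2.12]{hormander}.) A sequence of subharmonic functions in a domain that is locally uniformly bounded above and does not tend to $-\infty$ uniformly on compact sets has a subsequence converging in $L^1_{\mathrm{loc}}$ to a subharmonic function.
\item[(P5)] (Conformal invariance.) On a Riemann surface the expressions $\Delta u\,dA$ and $|\nabla u|^2dA$ do not depend on the local coordinate. If $\pi\colon Y\to Y'$ is locally biholomorphic, then composition with $\pi$ preserves superharmonicity, Riesz measures and the measures $\mu_F$ pull back, and for a positive measure $\nu$ on $Y'$ and a Borel function $\tau\ge0$ on $Y$ we have $\int_Y\tau\,d(\pi^*\nu)=\int_{Y'}\sum_{\pi(y)=y'}\tau(y)\,d\nu(y')$.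
\item[(P6)] (Green's identity.) If $u_1,u_2$ are smooth on a Riemann surface and $\operatorname{supp}u_1\cap\operatorname{supp}u_2$ is compact, then $\int u_1\Delta u_2\,dA=\int u_2\Delta u_1\,dA$; this is Stokes' theorem for the compactly supported form $u_1\,{*du_2}-u_2\,{*du_1}$.
\end{itemize}

\section{The local statement}\label{sec:local}

Put $c_1=10^{-8}$; this value comes from a covering argument in Section~\ref{sec:reduction}.

\begin{proposition}\label{prop:local}
There is an absolute constant $\varepsilon_0\in(0,1)$ with the following property. Let $f$ be transcendental meromorphic in $\mathbb C$ and $K>0$. There is $L_0=L_0(f,K)$ such that, if $L\ge L_0$, $g$ is holomorphic and $h$ is nonconstant meromorphic in $\mathbb D_2$, $f\circ g\not\equiv h$, and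
\begin{itemize}
\item[(a)] $\frac12\log(1+|g|^2)\le3L$ on $\mathbb D$,
\item[(b)] $\mu_g(\mathbb D_{1/4})\ge c_1L$,
\item[(c)] $\mu_h(\mathbb D)\le\varepsilon_0L$,
\item[(d)] $\int_{\mathbb D}\log^+(1/h^\#)\,dA\le\varepsilon_0L$,
\end{itemize}
then the number $N$ of distinct coincidences of $f(g)$ and $h$ in $\mathbb D$ is at least $KL$.
\end{proposition}

Conditions (a) and (b) say that $g$ covers as much area as its size allows, up to a constant factor. The typical example is $g(\zeta)=e^{L\zeta}$: here $g^\#=L/(2\cosh(L\operatorname{Re}\zeta))$, and integration over the square $|\operatorname{Re}\zeta|,|\operatorname{Im}\zeta|<\frac18$ gives $\mu_g(\mathbb D_{1/4})\ge\frac L{8\pi}\tanh\frac L8$. Condition (c) says that $h$ is small. Condition (d) is the quantitative form of ``nonconstant'': it allows $h$ to be close to a constant, but only to within about $e^{-\varepsilon_0L}$.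

In Sections~\ref{sec:fibers}--\ref{sec:endlocal} the functions $g,h$ satisfy the hypotheses of Proposition~\ref{prop:local}, $\Omega=\mathbb D_{3/4}$, and ``$L$ large'' means that $L$ exceeds an absolute constant. The constants are chosen in the order $C_0,c_0,\varepsilon_1,\varepsilon_0$.

\section{The fibers of $g$}\label{sec:fibers}

We show that $g$ takes every value at most $C_0L$ times and most values at least $c_0L$ times.

\begin{lemma}\label{lem:valence}
There is an absolute constant $C_0$ such that, if $g$ satisfies \emph{(a)} and \emph{(b)} with $L$ large, then: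
\begin{itemize}
\item[(i)] $|g|\le e^{3L}$ on $\mathbb D$, and $|g'|,|g''|\le e^{4L}$ on $\mathbb D_{7/8}$;
\item[(ii)] for every $w\in\mathbb C$ there is $\zeta_w\in\mathbb D_{1/2}$ with $|g(\zeta_w)-w|\ge1$;
\item[(iii)] every $w\in\mathbb C$ is taken at most $C_0L$ times in $\mathbb D_{7/8}$, with multiplicity.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The first bound is (a). Cauchy's estimates on discs of radius $\frac18$ give $|g'|\le8e^{3L}$ and $|g''|\le128e^{3L}$ on $\mathbb D_{7/8}$.

(ii) If $|g-w|<1$ on $\mathbb D_{1/2}$, then $g^\#\le|g'|\le4$ on $\mathbb D_{1/4}$, so $\mu_g(\mathbb D_{1/4})\le\frac1\pi\cdot16\cdot\frac\pi{16}=1<c_1L$, contrary to (b).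

(iii) Values with $|w|>e^{3L}$ are not taken. For $|w|\le e^{3L}$ let $a_1,\dots,a_q$ be the $w$-points in $\mathbb D_{7/8}$. By (P1) and \eqref{eq:greenlower} with $s=\frac12$, $t=\frac78$,
\[
0\le\log|g(\zeta_w)-w|\le\log(2e^{3L})-\sum_jG_{\mathbb D}(\zeta_w,a_j)\le3L+\log2-q\log\tfrac{23}{22}.\qedhere
\]
\end{proof}

Let $n(w)$ be the number of $w$-points of $g$ in $\mathbb D_{1/2}$, with multiplicity. By Hurwitz's theorem $n$ is lower semicontinuous, so the sets $\{n\le t\}$ are closed. The example $e^{L\zeta}$ omits $0$ and takes each fixed $w\ne0$ about $L/2\pi$ times in $\mathbb D_{1/2}$, so one exceptional spot cannot be excluded. The next lemma excludes a second one; it is a quantitative version of the fact that a nonconstant entire function cannot omit two finite values.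

\begin{lemma}\label{lem:twovalues}
There is an absolute constant $c_0\in(0,1]$ such that for all $r,\kappa>0$ there is $L_1(r,\kappa)$ with the following property: if $g$ satisfies \emph{(a)} and \emph{(b)} with $L\ge L_1(r,\kappa)$, then the set $\{|w|\le r:n(w)\le c_0L\}$ has diameter at most $\kappa$.
\end{lemma}

\begin{proof}
Suppose not. Then for each $j\ge1$ the value $c_0=1/j$ fails for some $r_j,\kappa_j$ and arbitrarily large $L$. So there are $L_j\to\infty$ with $(\log^+r_j+\log^+(1/\kappa_j))/L_j\to0$, functions $g_j$ satisfying (a), (b) with $L=L_j$, and points $w_{1,j},w_{2,j}$ of modulus $\le r_j$ and mutual distance $>\kappa_j$, each taken by $g_j$ at most $L_j/j$ times in $\mathbb D_{1/2}$. Consider the subharmonic functions on $\mathbb D$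
\[
v_{i,j}=L_j^{-1}\log|g_j-w_{i,j}|\quad(i=1,2),\qquad u_j=L_j^{-1}\tfrac12\log(1+|g_j|^2).
\]
For large $j$ they are bounded above by $4$, and each is $\ge0$ at some point of $\mathbb D_{1/2}$, by Lemma~\ref{lem:valence}(ii). The same holds for every subsequence, so three applications of (P4) give a subsequence along which $v_{i,j}\to\gamma_i$ and $u_j\to\gamma$ in $L^1_{\mathrm{loc}}(\mathbb D)$ and almost everywhere. The Laplacians converge as distributions, and since they are positive, the Riesz measures converge weakly. We read off four properties of the limits.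
\begin{itemize}
\item[1.] The Riesz mass of $v_{i,j}$ on $\mathbb D_{1/2}$ is at most $1/j$. So $\gamma_1,\gamma_2$ are harmonic in $\mathbb D_{1/2}$.
\item[2.] The Riesz measure of $u_j$ is $\mu_{g_j}/L_j$. By (b) the Riesz mass of $\gamma$ on the compact set $\overline{\mathbb D}_{1/4}$ is at least $c_1$. So $\gamma$ does not agree almost everywhere on $\mathbb D_{1/2}$ with a harmonic function.
\item[3.] We have $0\le\frac12\log(1+|g_j|^2)-\log^+|g_j|\le\frac12\log2$ and $\bigl|\log^+|g_j|-\log^+|g_j-w_{i,j}|\bigr|\le\log^+r_j+\log2$. So $|u_j-v_{i,j}^+|\to0$ uniformly and $\gamma=\gamma_1^+=\gamma_2^+$ almost everywhere; by continuity $\gamma_1^+=\gamma_2^+$ everywhere on $\mathbb D_{1/2}$.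
\item[4.] Since $\max_i|g_j-w_{i,j}|\ge\kappa_j/2$, we have $\max_iv_{i,j}\ge-o(1)$ uniformly. So $\max(\gamma_1,\gamma_2)\ge0$ almost everywhere, and everywhere on $\mathbb D_{1/2}$.
\end{itemize}
If $\gamma_1>0$ at some point of $\mathbb D_{1/2}$, then by 3 the harmonic functions $\gamma_1,\gamma_2$ agree near that point, hence on $\mathbb D_{1/2}$. By 4 they are $\ge0$, so $\gamma=\gamma_1$ almost everywhere on $\mathbb D_{1/2}$. Otherwise $\gamma=\gamma_1^+=0$ almost everywhere on $\mathbb D_{1/2}$. Both cases contradict 2.
\end{proof}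

This is the only compactness argument in the paper, and the reason why $\eta_0$ is not explicit.

We shall also discard the values over which $g$ is almost critical:
\[
\mathcal B=\{g(z):z\in\mathbb D_{1/2},\ |g'(z)|\le e^{-L}\}.
\]
This set is a countable union of compact sets, and its area is at most $\int_{\mathbb D_{1/2}\cap\{|g'|\le e^{-L}\}}|g'|^2dA\le e^{-2L}$. For $w\notin\mathcal B$ the fiber $Z_w=\{z\in\mathbb D_{1/2}:g(z)=w\}$ consists of $n(w)$ distinct points, and $|g'|>e^{-L}$ at each of them.

\section{The target separates the points of a fiber}\label{sec:separate}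

We need many triples in $Z_w$ on which $h$ takes values that are separated by at least $e^{-L}$. The danger is that $h$ is exponentially close to one value $b$ at many points of the fiber. Near such points the superharmonic function $-\log|\mathbf h\wedge b|$ is of size $L$. We show first that this function has small integral, so that it can be large only on tiny sets; and second that many points of a fiber of $g$ cannot crowd into tiny sets unless $g'$ is small.

\subsection*{The normalized lift}
Let $p=G_{\mathbb D}\mu_h\ge0$, which is continuous because $\mu_h$ has bounded density on $\mathbb D$. If $\mathbf e$ is any lift of $h$, then $\log\|\mathbf e\|+p$ is harmonic in $\mathbb D$ by \eqref{eq:lift}, hence the real part of a holomorphic function $\Psi$. The lift $\mathbf h=e^{-\Psi}\mathbf e=(h_1,h_2)$ satisfies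
\begin{equation}\label{eq:normalized}
\log\|\mathbf h\|=-p\le0\ \text{ on }\mathbb D,\qquad\|\mathbf h'\|\le12\ \text{ on }\mathbb D_{7/8},
\end{equation}
the second bound by Cauchy's estimate $|h_i'|\le8$. For a unit vector $b\in\mathbb C^2$ let $V_b=-\log|\mathbf h\wedge b|$. Since $h$ is nonconstant, $\mathbf h\wedge b\not\equiv0$, so $V_b$ is superharmonic, and $V_b\ge0$. For points $z_1,z_2,\dots$ of $\mathbb D$ we write
\[
d_{ij}=\mathbf h(z_i)\wedge\mathbf h(z_j),\qquad|d_{ij}|\le1 ;
\]
$d_{ij}=0$ exactly when $h(z_i)=h(z_j)$.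

\begin{lemma}\label{lem:smallintegral}
There is an absolute constant $C_1$ such that $\int_{\mathbb D_{7/8}}p\,dA\le C_1\varepsilon_0L$ and $\int_{\mathbb D_{7/8}}V_b\,dA\le C_1(\varepsilon_0L+1)$ for every unit vector $b$.
\end{lemma}

\begin{proof}
The function $\zeta\mapsto\int_{\mathbb D}G_{\mathbb D}(z,\zeta)\,dA(z)$ has Laplacian $-2\pi$ and boundary values $0$, so it equals $\frac\pi2(1-|\zeta|^2)$. Hence $\int_{\mathbb D}p\,dA\le\frac\pi2\mu_h(\mathbb D)\le\frac\pi2\varepsilon_0L$ by (c).

For $V_b$ we use a weak Harnack inequality: there is an absolute $c_2>0$ such that every superharmonic $V\ge0$ on $\mathbb D$ satisfies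
\begin{equation}\label{eq:harnack}
V(z)\ge c_2\int_{\mathbb D_{7/8}}V\,dA\qquad(|z|\le\tfrac{15}{16}).
\end{equation}
To see this let $M(\xi)=(\xi-z)/(1-\bar z\xi)$, an automorphism of $\mathbb D$ with $M(z)=0$. Since $|M(\xi)|=e^{-G_{\mathbb D}(z,\xi)}$, \eqref{eq:greenlower} gives $M(\mathbb D_{7/8})\subset\mathbb D_t$ with $t=(\frac{15}{16}+\frac78)/(1+\frac{105}{128})<1$. Also $|M'(\xi)|=(1-|z|^2)/|1-\bar z\xi|^2\ge\frac14(1-|z|^2)\ge c$. The mean value inequality for $V\circ M^{-1}$ gives
\[
V(z)\ge\frac1{\pi t^2}\int_{\mathbb D_t}V\circ M^{-1}\,dA\ge\frac1{\pi t^2}\int_{\mathbb D_{7/8}}V\,|M'|^2dA\ge c_2\int_{\mathbb D_{7/8}}V\,dA .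
\]

Let $I=\int_{\mathbb D_{7/8}}V_b\,dA$. By \eqref{eq:harnack}, $|\mathbf h\wedge b|\le e^{-c_2I}$ on $\mathbb D_{15/16}$: a large integral would make $h$ uniformly close to a constant. A unitary change of coordinates in $\mathbb C^2$ preserves $\|\cdot\|$ and $|\cdot\wedge\cdot|$, so we may assume $b=(1,0)$. Then $|h_2|\le e^{-c_2I}$ and $|h_1|\le1$ on $\mathbb D_{15/16}$, and Cauchy's estimates give $|\mathbf h'\wedge\mathbf h|=|h_1'h_2-h_2'h_1|\le32e^{-c_2I}$ on $\mathbb D_{7/8}$. By \eqref{eq:lift} and \eqref{eq:normalized}, $\log(1/h^\#)\ge c_2I-\log32-2p$ there. Integrating over $\mathbb D_{7/8}$ and using (d) and the bound for $p$ gives $c_2I\cdot\frac{49}{64}\pi\le\pi\log32+(\pi+1)\varepsilon_0L$.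
\end{proof}

\begin{lemma}[Clustering]\label{lem:cluster}
There is an absolute constant $\varepsilon_1>0$ such that the following holds for $L$ large. Let $V\ge0$ be superharmonic on $\mathbb D$ with $\int_{\mathbb D_{7/8}}V\,dA\le\varepsilon_1L$, and let $w\notin\mathcal B$. Then fewer than $c_0L/16$ points $z\in Z_w$ have the property that $V\ge L/8$ on the circle $\partial D(z,e^{-6L})$.
\end{lemma}

\begin{proof}
Put $\varepsilon_1=c_0/(21\cdot3200)$ and $r=e^{-6L}$. Let $\alpha$ be the restriction to $\Omega$ of the Riesz measure of $V$. By (P1) and \eqref{eq:greenlower}, $V\ge G_{\mathbb D}\alpha\ge\alpha(\Omega)\log\frac{25}{24}$ on $\Omega$; integrating over $\Omega$, of area $\frac9{16}\pi$, gives $\alpha(\Omega)\le21\varepsilon_1L$. On $\Omega$ write $V=G_\Omega\alpha+H$ with $H$ harmonic and $0\le H\le V$. The mean value property on discs of radius $\frac18$ gives $H\le\frac{64}\pi\varepsilon_1L\le21\varepsilon_1L\le L/16$ on $\mathbb D_{5/8}$.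

Suppose that $z_1,\dots,z_q\in Z_w$ have the property and $q\ge c_0L/16$. Then $G_\Omega\alpha\ge L/16$ on the $q$ circles, which lie in $\mathbb D_{5/8}$. Let $\nu_l$ be the uniform probability measure on $\partial D(z_l,r)$ and $\nu=\sum_l\nu_l$. With $R=\frac34$, the mean of $\log|R^2-\bar\zeta z|$ over the circle is its value at $z=z_l$, and the mean of $\log|z-\zeta|$ is $\log\max(|\zeta-z_l|,r)$. So
\[
G_\Omega\nu_l(\zeta)=\log\frac{|R^2-\bar\zeta z_l|}{R\max(|\zeta-z_l|,r)}\le G_\Omega(\zeta,z_l).
\]
Thus $U=G_\Omega\nu$ is continuous on $\overline\Omega$, zero on $\partial\Omega$ and harmonic off the circles, so it attains its maximum at a point $x$ of one of the circles, say $|x-z_l|=r$. By the symmetry of the Green function,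
\[
\frac{qL}{16}\le\int G_\Omega\alpha\,d\nu=\int U\,d\alpha\le21\varepsilon_1L\cdot U(x),
\]
hence $\sum_jG_\Omega(x,z_j)\ge U(x)\ge\frac{c_0L}{256\cdot21\varepsilon_1}\ge12L$. This says that the points cluster near $x$. As they are zeros of $g-w$ and $|g-w|\le2e^{3L}$, (P1) gives $|g(x)-w|\le2e^{-9L}$. Taylor's formula at $z_l$ and Lemma~\ref{lem:valence}(i) give
\[
|g'(z_l)|\le\frac{|g(x)-w|}r+\frac12e^{4L}r\le2e^{-3L}+\frac12e^{-2L}\le e^{-L},
\]
so $w\in\mathcal B$, a contradiction.
\end{proof}

We now fix $\varepsilon_0=\min(\frac12,\varepsilon_1/(2C_1))$. By Lemma~\ref{lem:smallintegral}, for $L$ large, Lemma~\ref{lem:cluster} applies to $V=p$ and to every $V=V_b$.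

\begin{corollary}\label{cor:triples}
Let $L$ be large, $w\notin\mathcal B$ and $n(w)>c_0L$. Then there are at least $\frac12c_0^3L^3$ ordered triples $(z_1,z_2,z_3)\in Z_w^3$ with $|d_{12}|,|d_{13}|,|d_{23}|\ge e^{-L}$.
\end{corollary}

\begin{proof}
First we remove the points where the lift itself is small. If $z\in Z_w$ and $p(z)>L/4$, then by \eqref{eq:normalized} $\|\mathbf h\|\le e^{-L/4}+12e^{-6L}\le e^{-L/8}$ on $\partial D(z,e^{-6L})$, that is, $p\ge L/8$ there. By Lemma~\ref{lem:cluster} there are fewer than $c_0L/16$ such points, so $Z=\{z\in Z_w:p(z)\le L/4\}$ has more than $\frac{15}{16}c_0L$ points.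

Next let $z_0\in Z$ and $b=\mathbf h(z_0)/\|\mathbf h(z_0)\|$, where $\|\mathbf h(z_0)\|\ge e^{-L/4}$. If $z\in Z_w$ and $|\mathbf h(z_0)\wedge\mathbf h(z)|<e^{-L}$, then $|\mathbf h(z)\wedge b|<e^{-3L/4}$, so $|\mathbf h\wedge b|\le e^{-3L/4}+12e^{-6L}\le e^{-L/8}$ on $\partial D(z,e^{-6L})$, that is, $V_b\ge L/8$ there. By Lemma~\ref{lem:cluster}, each $z_0\in Z$ excludes fewer than $c_0L/16$ points $z$ in this way.

Choose $z_1,z_2,z_3\in Z$ in turn, $z_2$ not excluded by $z_1$, and $z_3$ excluded neither by $z_1$ nor by $z_2$. There are more than $\frac{15}{16}c_0L$, $\frac{14}{16}c_0L$, $\frac{13}{16}c_0L$ choices, and $(\frac{13}{16})^3>\frac12$.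
\end{proof}

\section{The area estimate on the surface of triples}\label{sec:inequality}

Fix a lift $\mathbf f$ of $f$ and put $v=\log\|\mathbf f\|$, so that $\Delta v\,dA=2\pi\mu_f$. Let
\[
Y=\{(z_1,z_2,z_3)\in\Omega^3:\ g(z_1)=g(z_2)=g(z_3),\ g'(z_i)\ne0,\ d_{ij}\ne0\ (i\ne j)\}.
\]
By the implicit function theorem $Y$ is a Riemann surface, possibly disconnected, on which each $z_i$ and the common value $w=g(z_i)$ are local coordinates. On $Y$ the symbols $\nabla,\Delta,dA$ refer to the coordinate $z_1$, and $'=d/dz_1$; thus $z_i'=g'(z_1)/g'(z_i)$. Put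
\[
R=\log|g'|,\qquad R_i=R(z_i),\qquad D_{ij}=\log|d_{ij}|\le0 .
\]
The functions $R_i$ and $D_{ij}$ are harmonic on $Y$, being logarithms of moduli of holomorphic functions without zeros.

The surface $Y$ has three kinds of ends: some $z_i$ tends to $\partial\Omega$, or to a critical point of $g$, or two of the values $h(z_i)$ merge. We cut off all three. Fix $\phi\in C_c^\infty(\mathbb D_{5/8})$ with $\phi=1$ on $\mathbb D_{1/2}$, and $\psi\in C^\infty(\mathbb R)$ with $\psi=0$ on $(-\infty,-2]$ and $\psi=1$ on $[-1,\infty)$, both with values in $[0,1]$. Let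
\[
\tau_0=\prod_i\phi(z_i)\prod_i\psi\Bigl(\frac{R_i}L\Bigr)\prod_{i<j}\psi\Bigl(\frac{D_{ij}}L\Bigr),\qquad\tau=\tau_0^4 .
\]
On $\operatorname{supp}\tau$ we have
\begin{equation}\label{eq:support}
z_i\in\operatorname{supp}\phi,\qquad|g'(z_i)|\ge e^{-2L},\qquad|d_{ij}|\ge e^{-2L}.
\end{equation}
The triples with equal $g$-values that satisfy \eqref{eq:support} form a compact subset of $\Omega^3$ contained in $Y$, so $\tau\in C_c^\infty(Y)$.

\begin{proposition}\label{prop:area}
For $L$ large,
\[
\int_Y\tau\,\Delta(v\circ w)\,dA\le C(L^3+NL^2)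
\]
with an absolute constant $C$.
\end{proposition}

Neither $C$ nor the threshold for $L$ depends on $f$, and the transcendence of $f$ is not used here. The proof occupies the rest of the section.

\subsection*{The cost of the cutoff}
The last two groups of cutoffs act on a logarithmic scale, over a range of length $L$. This produces a factor $L^{-2}$ in $\Delta\tau$, which compensates for the Dirichlet integral of a harmonic function over a range of values of length $O(L)$. Put
\[
\mathcal E=\sum_i|z_i'|^2+L^{-2}\sum_i|\nabla R_i|^2\,\mathbf 1_{\{R_i>-2L\}}+L^{-2}\sum_{i<j}|\nabla D_{ij}|^2\,\mathbf 1_{\{D_{ij}>-2L\}} .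
\]

\begin{lemma}\label{lem:cutoff}
For $L$ large: \emph{(i)} $|\Delta\tau|\le C\tau_0^2\,\mathcal E$ on $Y$; \emph{(ii)} $1\le\mathcal E\le e^{CL}$ on $\operatorname{supp}\tau$; \emph{(iii)} $\int_{\operatorname{supp}\tau}\mathcal E\,dA\le CL^2$.
\end{lemma}

\begin{proof}
(i) We have $\Delta\tau=4\tau_0^3\Delta\tau_0+12\tau_0^2|\nabla\tau_0|^2$. Let $F_1,\dots,F_9\in[0,1]$ be the factors of $\tau_0$. For $F=\phi(z_i)$ we have $|\nabla F|\le C|z_i'|$ and $\Delta F=(\Delta\phi)(z_i)|z_i'|^2$. For $F=\psi(u/L)$ with $u$ harmonic, $\nabla F=L^{-1}\psi'(u/L)\nabla u$ and $\Delta F=L^{-2}\psi''(u/L)|\nabla u|^2$, and $\psi',\psi''$ vanish on $(-\infty,-2]$. So $|\nabla F_a|^2+|\Delta F_a|\le C\mathcal E$ for all $a$, whence $|\nabla\tau_0|^2\le C\mathcal E$ and $|\Delta\tau_0|\le\sum_a|\Delta F_a|+\sum_{a\ne b}|\nabla F_a||\nabla F_b|\le C\mathcal E$.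

(ii) The lower bound holds because $z_1'=1$. For a holomorphic $F$ without zeros, $|\nabla\log|F||=|F'/F|$. By \eqref{eq:support}, Lemma~\ref{lem:valence}(i) and \eqref{eq:normalized}: $|z_i'|\le e^{6L}$, $|\nabla R_i|=|g''(z_i)z_i'/g'(z_i)|\le e^{12L}$, and $|\nabla D_{ij}|\le12(|z_i'|+|z_j'|)e^{2L}$.

(iii) \emph{First group.} The measure $|z_i'|^2dA$ is the pullback of Lebesgue measure under $z_i\colon Y\to\Omega$, and the fibers of this map have at most $(C_0L)^2$ points by Lemma~\ref{lem:valence}(iii). By (P5) the first group contributes at most $3\pi(C_0L)^2$.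

\emph{Second group.} Fix a smooth convex $\beta\colon\mathbb R\to[0,\infty)$ with $\beta=0$ on $(-\infty,-4]$, $0\le\beta''\le1$, and $\beta''=1$ on $[-3,\infty)$. Then $\beta(t)\le\frac12(t+4)^2$ for $t\ge-4$, and for harmonic $u$
\begin{equation}\label{eq:beta}
\Delta\beta(u/L)=L^{-2}\beta''(u/L)|\nabla u|^2\ge L^{-2}|\nabla u|^2\,\mathbf 1_{\{u>-3L\}} .
\end{equation}
The function $\beta(R/L)$ vanishes near the zeros of $g'$, so it is smooth on $\mathbb D_{7/8}$, and it is $\le32$ there because $R\le4L$. Fix $\chi_1\in C_c^\infty(\mathbb D_{7/8})$ with values in $[0,1]$ and $\chi_1=1$ on $\Omega$. By \eqref{eq:beta} and (P6),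
\begin{equation}\label{eq:dirichletR}
L^{-2}\int_\Omega|\nabla R|^2\,\mathbf 1_{\{R>-3L\}}\,dA\le\int\chi_1\,\Delta\beta(R/L)\,dA=\int\beta(R/L)\,\Delta\chi_1\,dA\le C .
\end{equation}
Pulling back under $z_i$, the second group contributes at most $3C(C_0L)^2$.

\emph{Third group.} The function $D_{12}$ lives on the surface of pairs
\[
Y_2=\{(z_1,z_2)\in\Omega^2:\ g(z_1)=g(z_2),\ g'(z_1)g'(z_2)\ne0,\ d_{12}\ne0\},
\]
where we again use the coordinate $z_1$. Fix $\chi\in C_c^\infty(\Omega)$ with values in $[0,1]$ and $\chi=1$ on $\mathbb D_{5/8}$, and let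
\[
\Xi=\chi(z_1)\,\chi(z_2)\,\psi(1+R_1/L)\,\psi(1+R_2/L).
\]
The factor $\psi(1+R_i/L)$ vanishes for $R_i\le-3L$ and equals $1$ for $R_i\ge-2L$. The set $\operatorname{supp}\Xi\cap\operatorname{supp}\beta(D_{12}/L)$ is compact, since on it $z_i\in\operatorname{supp}\chi$, $|g'(z_i)|\ge e^{-3L}$ and $|d_{12}|\ge e^{-4L}$. Also $\beta(D_{12}/L)\le8$. By \eqref{eq:beta}, (P6) and the computation in (i) applied to the four factors of $\Xi$,
\begin{align*}
L^{-2}\int_{Y_2}\Xi\,|\nabla D_{12}|^2\mathbf 1_{\{D_{12}>-2L\}}\,dA&\le\int_{Y_2}\beta(D_{12}/L)\,\Delta\Xi\,dA\\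
&\le C\sum_{i=1}^2\int_{Y_2}\Bigl(|z_i'|^2+L^{-2}|\nabla R_i|^2\mathbf 1_{\{R_i>-3L\}}\Bigr)dA\le CL ;
\end{align*}
the last step uses \eqref{eq:dirichletR} and that $z_i\colon Y_2\to\Omega$ has fibers of at most $C_0L$ points. The projection $Y\to Y_2$ is locally biholomorphic with fibers of at most $C_0L$ points, and $\Xi=1$ on the image of $\operatorname{supp}\tau$ by \eqref{eq:support}. So the term with $D_{12}$ contributes at most $CL\cdot C_0L$. By (P5) the terms with $D_{13}$ and $D_{23}$ are pullbacks of the same measure on $Y_2$ under the other two projections and obey the same bound.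
\end{proof}

\subsection*{The cross ratio}
Let $\Phi_i=\mathbf f(w)\wedge\mathbf h(z_i)$, a holomorphic function on $Y$ that vanishes exactly when $z_i$ is a coincidence. It is not identically zero on any component of $Y$, because $z_i$ is a local coordinate and $f\circ g\not\equiv h$. Two of the $\Phi_i$ cannot vanish at the same point, since then $h(z_i)=f(w)=h(z_j)$ and $d_{ij}=0$. By \eqref{eq:wedge}, $\mathbf h(z_1)d_{23}+\mathbf h(z_2)d_{31}+\mathbf h(z_3)d_{12}=0$, and wedging with $\mathbf f(w)$ gives $\Phi_1d_{23}+\Phi_2d_{31}+\Phi_3d_{12}=0$. So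
\[
X=-\frac{\Phi_1d_{23}}{\Phi_3d_{12}}\qquad\text{satisfies}\qquad1-X=-\frac{\Phi_2d_{31}}{\Phi_3d_{12}} .
\]
This $X$ is the cross ratio \eqref{eq:crossintro}. It is a holomorphic map $Y\to\mathbb P^1$ that takes values in $\{0,1,\infty\}$ exactly on the discrete set $P$ of points at which some $z_i$ is a coincidence. A coincidence and its position $i$ leave at most $(C_0L)^2$ choices for the other two points, so
\begin{equation}\label{eq:countP}
\#P\le3N(C_0L)^2 .
\end{equation}

Let $\lambda(x)|dx|$ be the complete hyperbolic metric of curvature $-1$ on $\mathbb C\setminus\{0,1\}$, obtained from the universal covering by the upper half-plane. Curvature $-1$ means $\Delta\log\lambda=\lambda^2$. The metric is invariant under $x\mapsto1-x$ and $x\mapsto1/x$, and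
\begin{equation}\label{eq:cusp}
\log\lambda(x)=-\log|x|-\log\log\frac1{|x|}+O(1)\qquad(x\to0).
\end{equation}
Indeed, the stabilizer of a cusp in the covering group is infinite cyclic and parabolic, so near $0$ there is a local coordinate $q=q(x)$ with $q(0)=0$, $q'(0)\ne0$ in which the metric is $|dq|/(|q|\log(1/|q|))$. The function $\lambda(x)(1+|x|^2)$ is continuous and positive and, by \eqref{eq:cusp} and the invariance (note $\lambda(x)|x|^2=\lambda(1/x)$), tends to $\infty$ at $0,1,\infty$. Hence
\begin{equation}\label{eq:hypsph}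
\frac1{1+|x|^2}\le C\lambda(x)\qquad(x\in\mathbb C\setminus\{0,1\}).
\end{equation}

Let $\omega=\lambda(X)^2|X'|^2$ on $Y\setminus P$, the density of the hyperbolic area covered by $X$. Where $X'\ne0$, $\log|X'|$ is harmonic and
\begin{equation}\label{eq:curvature}
\Delta\log\omega=2\lambda(X)^2|X'|^2=2\omega .
\end{equation}
Formally, pairing \eqref{eq:curvature} with $\tau$ gives $2\int\tau\omega=\int\log\omega\,\Delta\tau$, and this bounds $\int\tau\omega$ because $\log\omega$ is much smaller than $\omega$ when $\omega$ is large. Two points need care. We have no lower bound for $\log\omega$ and $\Delta\tau$ has both signs, so we pass to $\log^+\omega$; and the points of $P$ contribute. Near $p\in P$ let $t=z_1-z_1(p)$. One of $X$, $1-X$, $1/X$ equals $t^m$ times a holomorphic function without zeros, $m\ge1$; its derivative has modulus comparable to $|t|^{m-1}$, so \eqref{eq:cusp} and the invariance give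
\begin{equation}\label{eq:nearP}
\log\omega=-2\log|t|-2\log\log\frac1{|t|}+O(1)\qquad(t\to0).
\end{equation}
The multiplicity $m$ enters only the term $O(1)$; this is why coincidences are counted without multiplicity. By \eqref{eq:nearP}, $\omega$ and $\log^+\omega$ are locally integrable on $Y$, since $\int_0^{1/2}\frac{ds}{s\log^2(1/s)}<\infty$.

\begin{lemma}\label{lem:distribution}
In the sense of distributions on $Y$,
\[
\Delta\log^+\omega\ge2\omega\,\mathbf 1_{\{\omega>1\}}-4\pi\sum_{p\in P}\delta_p .
\]
\end{lemma}

\begin{proof}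
The statement is local. On a component of $Y$ where $X$ is constant, the constant is not $0,1,\infty$ because $\Phi_i\not\equiv0$; so $\omega=0$, there are no points of $P$, and both sides vanish. Consider the other components.

\emph{Off $P$.} Let $\beta_1$ be smooth and convex with $\beta_1=0$ on $(-\infty,\frac12]$ and $\beta_1'=1$ on $[1,\infty)$, and let $\beta_n(s)=\beta_1(ns)/n$. Then $|\beta_n(s)-s^+|\le1/n$, $0\le\beta_n'\le1$ and $\beta_n'(s)\to\mathbf 1_{\{s>0\}}$. The function $\beta_n(\log\omega)$ is smooth, since it vanishes near the zeros of $X'$, and by convexity and \eqref{eq:curvature} its Laplacian is $\ge2\omega\beta_n'(\log\omega)$. Let $n\to\infty$; both sides converge in $L^1_{\mathrm{loc}}(Y\setminus P)$.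

\emph{Near $p\in P$.} By \eqref{eq:nearP}, $\omega>1$ on a punctured neighborhood of $p$. There $\log^+\omega=-2\log|t|+s$, where $s$ is smooth, bounded above, and $\Delta s=2\omega$. By (P3), $s$ extends subharmonically across $p$, so $\Delta s$ is a positive measure that equals $2\omega\,dA$ off $p$; thus $\Delta s\ge2\omega$. Finally $\Delta\log|t|=2\pi\delta_p$.
\end{proof}

\begin{lemma}\label{lem:omega}
For $L$ large, $\int_Y\tau\omega\,dA\le C(L^3+NL^2)$.
\end{lemma}

\begin{proof}
Pair Lemma~\ref{lem:distribution} with $\tau$, and use $\omega\le1+\omega\mathbf 1_{\{\omega>1\}}$ and Lemma~\ref{lem:cutoff}(i), with its constant $C_2$: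
\[
2\int\tau\omega\,dA\le2\int\tau\,dA+4\pi\,\#P+C_2\int_{\operatorname{supp}\tau}\tau_0^2\,\mathcal E\log^+\omega\,dA .
\]
By Lemma~\ref{lem:cutoff}(ii), $\log^+\omega\le\log^+(\omega/\mathcal E)+CL$ on $\operatorname{supp}\tau$. Since $\log^+x\le\sqrt x$,
\[
C_2\,\tau_0^2\,\mathcal E\log^+(\omega/\mathcal E)\le C_2\,\tau_0^2\sqrt{\omega\,\mathcal E}\le\tau_0^4\,\omega+\tfrac14C_2^2\,\mathcal E .
\]
This is the reason for the fourth power in $\tau=\tau_0^4$: the first term is $\tau\omega$ and can be subtracted from the left side, its integral being finite because $\omega$ is locally integrable. Using $\tau\le1\le\mathcal E$ on $\operatorname{supp}\tau$, we get $\int\tau\omega\,dA\le4\pi\,\#P+CL\int_{\operatorname{supp}\tau}\mathcal E\,dA$. Now apply \eqref{eq:countP} and Lemma~\ref{lem:cutoff}(iii).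
\end{proof}

\subsection*{From $X$ back to $f$}
The function $X$ is a M\"obius transform of $f(w)$ with variable coefficients whose distortion is at most $e^{O(L)}$ on $\operatorname{supp}\tau$. So the potentials of the two spherical areas differ by $O(L)$, and Green's identity compares the areas.

\begin{proof}[Proof of Proposition~\ref{prop:area}]
The pair $(\Phi_1d_{23},\Phi_3d_{12})$ has no common zeros and represents $-X$. So
\[
\Lambda=\tfrac12\log\bigl(|\Phi_1d_{23}|^2+|\Phi_3d_{12}|^2\bigr)
\]
is smooth on $Y$, and by \eqref{eq:lift} and \eqref{eq:hypsph}, $\Delta\Lambda=2|X'|^2/(1+|X|^2)^2\le C\omega$ off $P$. Since $\|\mathbf h\|\le1$ and $|d_{ij}|\le1$, we have $|\Phi_i|\le e^{v(w)}$ and $\Lambda\le v(w)+1$. Conversely, \eqref{eq:wedge} for $\mathbf f(w),\mathbf h(z_1),\mathbf h(z_3)$ reads $\mathbf f(w)\,d_{13}=\mathbf h(z_1)\Phi_3-\mathbf h(z_3)\Phi_1$. By \eqref{eq:support}, on $\operatorname{supp}\tau$ this gives $e^{v(w)-2L}\le2\max(|\Phi_1|,|\Phi_3|)$, and so $\Lambda\ge\log\max(|\Phi_1|,|\Phi_3|)-2L\ge v(w)-4L-1$. Thus $|v\circ w-\Lambda|\le4L+1$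 on $\operatorname{supp}\tau$. By (P6) and Lemmas~\ref{lem:cutoff} and~\ref{lem:omega},
\begin{align*}
\int\tau\,\Delta(v\circ w)\,dA&=\int\tau\,\Delta\Lambda\,dA+\int(v\circ w-\Lambda)\,\Delta\tau\,dA\\
&\le C\int\tau\omega\,dA+CL\int_{\operatorname{supp}\tau}\mathcal E\,dA\le C(L^3+NL^2).\qedhere
\end{align*}
\end{proof}

\section{Proof of the local statement}\label{sec:endlocal}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
The map $w\colon Y\to\mathbb C$ is locally biholomorphic and $\Delta(v\circ w)\,dA$ is the pullback of $2\pi\mu_f$. By (P5),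
\begin{equation}\label{eq:pushforward}
\int_Y\tau\,\Delta(v\circ w)\,dA=2\pi\int_{\mathbb C}\Bigl(\sum_{y\in Y,\ w(y)=a}\tau(y)\Bigr)d\mu_f(a).
\end{equation}
Let $K_0>0$. If $\mu_f(\mathbb C)$ were finite, \eqref{eq:AS} would give $T(r,f)=O(\log r)$, contrary to (N2). So there is $r_0$ with $\mu_f(\mathbb D_{r_0})\ge K_0+2$. Let $M_0$ bound the density of $\mu_f$ on $\mathbb D_{r_0}$ and choose $\kappa>0$ with $\pi\kappa^2M_0\le1$. A set of diameter $\le\kappa$ lies in a closed disc of radius $\kappa$, so for $L\ge L_1(r_0,\kappa)$ Lemma~\ref{lem:twovalues} gives $\mu_f(\mathbb D_{r_0}\cap\{n\le c_0L\})\le1$. Also $\mu_f(\mathbb D_{r_0}\cap\mathcal B)\le M_0e^{-2L}\le1$ once $L\ge\log^+M_0$. Hence the Borel set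
\[
\mathcal W=\{a\in\mathbb D_{r_0}:\ n(a)>c_0L,\ a\notin\mathcal B\}
\]
has $\mu_f(\mathcal W)\ge K_0$. For $a\in\mathcal W$ the triples of Corollary~\ref{cor:triples} satisfy $z_i\in\mathbb D_{1/2}$, $R_i>-L$ and $D_{ij}\ge-L$, so they belong to $Y$ and $\tau=1$ at them. By \eqref{eq:pushforward} and Proposition~\ref{prop:area},
\[
\pi K_0c_0^3L^3\le C_3(L^3+NL^2)
\]
with $C_3$ absolute, for all $L$ beyond a threshold that depends only on $f$ and $K_0$. The choice $K_0=C_3(K+1)/(\pi c_0^3)$ gives $N\ge KL$.
\end{proof}

\begin{remark}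
The transcendence of $f$ enters the proof of Proposition~\ref{prop:local} only through $\mu_f(\mathbb C)=\infty$. Theorem~\ref{thm:main} needs it: for $f(w)=w$, (N1) gives $\overline N(r,1/(g-h))\le T(r,g)+T(r,h)+O(1)$, so the quotient in the theorem is bounded.
\end{remark}

\section{Finding the disc}\label{sec:reduction}

It remains to derive Theorem~\ref{thm:main} from Proposition~\ref{prop:local}. The hypotheses of the theorem concern averages over circles, and $g$ has no regularity of growth. We need a single disc on which $g$ covers area comparable to the maximum $L$ of $\log|g|$, while $h$ and the coincidences are controlled by the same $L$. All global quantities are values at $0$ of nonnegative superharmonic functions $S$ in a large disc, and such a function controls, by its value at a point $z_0$, its Riesz mass and its mean near $z_0$. So we look for a point $z_0$ near which $\mu_g$ has much mass and at which each $S$ is small compared with the harmonic majorant $\hat u$ of $\frac12\log(1+|g|^2)$. The following lemma says that the set where $S$ is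 not small carries little of the mass of $\mu_g$.

\begin{lemma}[Domination]\label{lem:domination}
Let $D$ be a disc and $\mu$ a positive measure with continuous density on $\overline D$. Let $\hat u$ be continuous on $D$ with $G_D\mu\le\hat u$, let $S\ge0$ be superharmonic on $D$, $\delta>0$ and $E=\{S>\delta\hat u\}$. Then $\int_EG_D(z,\zeta)\,d\mu(\zeta)\le S(z)/\delta$ for $z\in D$.
\end{lemma}

\begin{proof}
The set $E$ is open because $S-\delta\hat u$ is lower semicontinuous. Let $Q\subset E$ be compact and $p_Q=\int_QG_D(\cdot,\zeta)\,d\mu(\zeta)$. This function is continuous on $\overline D$, zero on $\partial D$ and harmonic in $D\setminus Q$. On $Q$ we have $p_Q\le G_D\mu\le\hat u<S/\delta$. The function $S/\delta-p_Q$ is superharmonic on $D\setminus Q$; its lower limit is $\ge0$ at $\partial D$ because $S\ge0$, and at $\partial Q$ because $S$ is lower semicontinuous. By (P2), $p_Q\le S/\delta$ on $D$. Let $Q$ increase to $E$.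
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $\delta=\varepsilon_0/10$, $\eta=\delta/400$, $\eta_0=\eta/20$.

\medskip\noindent\emph{Step 1: setting up the contradiction.} First, $f(g)\not\equiv h$. Otherwise choose by (N4) a value $c\in\mathbb C$ with three distinct $f$-preimages; then (N1) and \eqref{eq:constant} with $q=3$ give $T(r,h)+O(1)\ge(2-o(1))T(r,g)$ outside a set of finite measure, contrary to $\eta_0<2$. So the coincidences form a discrete set.

Suppose that the conclusion fails. Since a coincidence is a zero of $f(g)-h$ or a pole of $h$, and $\overline N(r,h)\le T(r,h)$, there is $K_1>0$ such that for all large $r$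
\begin{equation}\label{eq:few}
\sum\Bigl\{\log\frac r{|\zeta|}:\ \zeta\text{ a coincidence},\ 0<|\zeta|<r\Bigr\}\le K_1T_0(r,g).
\end{equation}

\medskip\noindent\emph{Step 2: the scale.} The function $a(x)=T_0(e^x,g)\ge0$ has the positive nondecreasing derivative $a'(x)=\mu_g(\mathbb D_{e^x})$, so it is increasing and convex, and $a(x)/x\to\infty$ as $x\to\infty$ by (N2). The natural unit of length in the variable $\log z$ is the distance over which $a$ doubles. Let $a(x_k)=2^k$ and $\theta_k=x_{k+1}-x_k$. Convexity gives $a'\ge2^k/\theta_k$ on $[x_{k+1},\infty)$, so $2^{k+1}\ge\theta_{k+1}2^k/\theta_k$, that is, $\theta_{k+1}\le2\theta_k$. We need indices at which the next doubling is not much faster and the scale is not too small: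
\begin{equation}\label{eq:goodk}
\theta_{k+1}\ge\tfrac12\theta_k\quad\text{and}\quad\theta_k\ge3^{-k}\qquad\text{for infinitely many }k.
\end{equation}
If this failed, then for all large $k$ either $\theta_{k+1}<\frac12\theta_k$ or $\theta_{k+1}\le2\theta_k<2\cdot3^{-k}$. So $\theta_{k+1}\le\frac12\theta_k+2\cdot3^{-k}$, and summing shows that the partial sums of $\sum\theta_k$ are bounded, contrary to $x_k\to\infty$.

From now on $k$ is large and satisfies \eqref{eq:goodk}. Write $B=2^k$, $\theta=\theta_k$, $y_0=x_k$, $y_1=x_{k+1}$. Then, with $o(\cdot)$ referring to $k\to\infty$,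
\begin{equation}\label{eq:scale}
y_1+\tfrac\theta2\le x_{k+2},\qquad\log^+\tfrac1\theta\le k\log3=o(B),\qquad\theta\le x_{k+1}=o(B),\qquad T_0(e^{x_{k+2}},h)\le8\eta_0B;
\end{equation}
the last bound holds because $T_0(r,h)\le2\eta_0T_0(r,g)$ for large $r$ and $a(x_{k+2})=4B$.

We choose the radius $\rho=e^{y_2}$ of the large disc so that $h^\#$ is not too large on its boundary. The function $b(x)=\mu_h(\mathbb D_{e^x})$ is nondecreasing, so by \eqref{eq:AS} and \eqref{eq:scale}, $\frac\theta4b(y_1+\frac\theta4)\le T_0(e^{y_1+\theta/2},h)\le8\eta_0B$. Hence the mean of $b'$ over $[y_1+\frac\theta8,y_1+\frac\theta4]$ is at most $256\eta_0B/\theta^2$, and $b'\le512\eta_0B/\theta^2$ on a subset of positive measure. As $h$ is nonconstant, $h^\#$ has countably many zeros, so we can pick $y_2$ in this subset with $h^\#\ne0$ on $|z|=\rho$. In polar coordinates $b'(y_2)=\frac1\pi\int_0^{2\pi}\rho^2h^\#(\rho e^{it})^2dt$. From $\log^+s\le\frac12\log(1+s^2)$ and the concavity of the logarithm,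
\begin{equation}\label{eq:boundary}
\frac1{2\pi}\int_0^{2\pi}\log^+\bigl(\theta\rho\,h^\#(\rho e^{it})\bigr)dt\le\tfrac12\log(1+256\eta_0B)=o(B).
\end{equation}

\medskip\noindent\emph{Step 3: the functions on $D=\mathbb D_\rho$.} Let $\mathcal P[\cdot]$ denote the Poisson integral of boundary values on $\partial D$.

\emph{The size of $g$.} Let $u=\frac12\log(1+|g|^2)$ and $\hat u=\mathcal P[u]$. By \eqref{eq:lift}, $\hat u-u=G_D\mu_g$. Since $g$ has no poles, $u$ is finite, and $u\ge0$ gives $G_D\mu_g\le\hat u$, as Lemma~\ref{lem:domination} requires. Moreover $\hat u(0)=u(0)+a(y_2)\le u(0)+4B\le5B$.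

\emph{The area of $h$.} Let $S_2=G_D\mu_h$. Then $S_2(0)=T_0(\rho,h)\le8\eta_0B\le\eta B$.

\emph{The nonconstancy of $h$.} In the coordinate $(\log z)/\theta$ the spherical derivative of $h$ is $\theta|z|h^\#(z)$, so to reach (d) we must bound from above
\[
\Gamma(z)=\log\frac1{\theta|z|h^\#(z)} .
\]
Let $\mathbf H$ be an entire lift of $h$. As $h$ is nonconstant, $\mathbf H'\wedge\mathbf H=z^mW$ with $W$ entire and $W(0)\ne0$; let $\nu_W$ count the zeros of $W$ with multiplicity. By \eqref{eq:lift}, $\Gamma=2\log\|\mathbf H\|-\log|W|-(m+1)\log|z|-\log\theta$, so $\frac1{2\pi}\Delta\Gamma=2\mu_h-\nu_W-(m+1)\delta_0$, and $\Gamma$ is smooth near $\partial D$. Comparing Laplacians and boundary values gives, in $D$,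
\begin{equation}\label{eq:Gamma}
\Gamma=\mathcal P[\Gamma]+G_D\nu_W+(m+1)\log\frac\rho{|z|}-2G_D\mu_h\le S_1+(m+1)\log\frac\rho{|z|},
\end{equation}
where $S_1=\mathcal P[\Gamma^+]+G_D\nu_W$. To compute $S_1(0)$, add $(m+1)\log|z|$ to the equality in \eqref{eq:Gamma}, let $z\to0$, and write $\Gamma=\Gamma^+-\Gamma^-$ on $\partial D$. With $c_h=2\log\|\mathbf H(0)\|-\log|W(0)|$, which depends only on $h$,
\[
S_1(0)=\mathcal P[\Gamma^-](0)+2T_0(\rho,h)-(m+1)\log\rho+c_h-\log\theta\le16\eta_0B+o(B)\le\eta B ,
\]
by \eqref{eq:boundary}, whose left side is $\mathcal P[\Gamma^-](0)$, and by \eqref{eq:scale} and $\rho\ge1$.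

\emph{The coincidences.} Let $S_3=G_D\nu_*$, where $\nu_*$ counts the finitely many distinct coincidences in $D\setminus\{0\}$. By \eqref{eq:few}, $S_3(0)\le K_1a(y_2)\le4K_1B$.

Finally let $S=S_1+S_2+\eta B$, so that $S(0)\le3\eta B$. The constant term will force $\hat u$ to be large at the chosen point. The functions $S_1,S_2,S_3,S$ are nonnegative and superharmonic in $D$.

\medskip\noindent\emph{Step 4: good points.} Let $\mathcal A=\{e^{y_0-2\theta}\le|z|\le e^{y_1}\}$. By convexity $a'(y_1)\ge B/\theta$ and $a'(y_0-2\theta)\le a(y_0)/(2\theta)=B/(2\theta)$, so $\mu_g(\mathcal A)\ge B/(2\theta)$. On $\mathcal A$ we have $G_D(0,\zeta)=\log(\rho/|\zeta|)\ge y_2-y_1\ge\theta/8$. For $E_1=\{S>\delta\hat u\}$ and $E_2=\{S_3>512K_1\hat u\}$, Lemma~\ref{lem:domination} at $z=0$ gives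
\[
\mu_g(E_1\cap\mathcal A)\le\frac8\theta\cdot\frac{3\eta B}\delta=\frac{24}{400}\cdot\frac B\theta\le\frac B{16\theta},\qquad\mu_g(E_2\cap\mathcal A)\le\frac8\theta\cdot\frac{4K_1B}{512K_1}=\frac B{16\theta}.
\]
So the set $\mathcal G=\mathcal A\setminus(E_1\cup E_2)$ of good points has $\mu_g(\mathcal G)\ge B/(4\theta)$.

\medskip\noindent\emph{Step 5: a good point near which $g$ covers much area.} We pass to the variable $s=\log z$ in the half-plane $\operatorname{Re}s<y_2$. Let $\widetilde{\mathcal G}=\exp^{-1}(\mathcal G)$ and $\tilde\mu=\mu_{g\circ\exp}$, the pullback of $\mu_g$. The function $\hat u(e^s)$ is nonnegative and harmonic, and its mean over every vertical segment of length $2\pi$ is $\hat u(0)\le5B$. We claim that there is $s_0\in\widetilde{\mathcal G}$ with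
\begin{equation}\label{eq:claim}
\tilde\mu\bigl(D(s_0,\theta/64)\bigr)\ge c_1\hat u(e^{s_0}).
\end{equation}
Suppose not. Since $\theta$ may exceed the period, take an integer $J\ge1$ with $2\pi J\ge\theta$ and let $\widetilde{\mathcal G}_J=\widetilde{\mathcal G}\cap\{0\le\operatorname{Im}s<2\pi J\}$, so that $\tilde\mu(\widetilde{\mathcal G}_J)\ge JB/(4\theta)$. Let $\{s_i\}$ be a maximal subset of the bounded set $\widetilde{\mathcal G}_J$ with mutual distances $\ge\theta/64$. By maximality the discs $D(s_i,\theta/64)$ cover $\widetilde{\mathcal G}_J$. The discs $D(s_i,\theta/128)$ are disjoint and lie in a rectangle in $\{\operatorname{Re}s<y_2\}$ of width $3\theta+\theta/64\le4\theta$ and height $4\pi J\ge2\pi J+\theta/64$. By the mean value property,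
\[
\pi\Bigl(\frac\theta{128}\Bigr)^2\sum_i\hat u(e^{s_i})\le4\theta\cdot4\pi J\cdot5B,\qquad\text{so}\qquad\sum_i\hat u(e^{s_i})\le128^2\cdot80\cdot\frac{JB}\theta .
\]
Then
\[
\frac{JB}{4\theta}\le\sum_i\tilde\mu\bigl(D(s_i,\theta/64)\bigr)\le c_1\cdot128^2\cdot80\cdot\frac{JB}\theta<0.02\,\frac{JB}\theta ,
\]
a contradiction. This proves \eqref{eq:claim}.

\medskip\noindent\emph{Step 6: rescaling.} Let $z_0=e^{s_0}\in\mathcal G$, $L=L_k=\hat u(z_0)$ and
\[
\varphi(\zeta)=\exp(s_0+\theta\zeta/16),\qquad g_k=g\circ\varphi,\qquad h_k=h\circ\varphi .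
\]
For $|\zeta|<2$ the exponent has real part less than $y_1+\theta/8\le y_2$, so $\varphi$ maps $\mathbb D_2$ into $D\setminus\{0\}$; it is locally biholomorphic and $\varphi(0)=z_0$. Since $z_0\notin E_1\cup E_2$,
\begin{equation}\label{eq:goodpoint}
S_1(z_0)+S_2(z_0)+\eta B\le\delta L,\qquad S_3(z_0)\le512K_1L .
\end{equation}
In particular $L_k\ge B/400\to\infty$. By the identity theorem $h_k$ is nonconstant and $f\circ g_k\not\equiv h_k$. We verify (a)--(d).
\begin{itemize}
\item[(a)] Harnack's inequality for the nonnegative harmonic function $\hat u\circ\varphi$ in $\mathbb D_2$ gives $u\circ\varphi\le\hat u\circ\varphi\le\frac{2+1}{2-1}L=3L$ on $\mathbb D$.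
\item[(b)] The disc $\mathbb D_{1/4}$ corresponds to $D(s_0,\theta/64)$, so (b) is \eqref{eq:claim}.
\item[(c)] By (P5), $S_2\circ\varphi\ge0$ is superharmonic in $\mathbb D_2$ with Riesz measure $\mu_{h_k}$. By (P1), $\delta L\ge S_2(z_0)\ge\int_{\mathbb D_2}\log\frac2{|\zeta|}\,d\mu_{h_k}\ge\mu_{h_k}(\mathbb D)\log2$, so $\mu_{h_k}(\mathbb D)\le10\delta L=\varepsilon_0L$.
\item[(d)] With $z=\varphi(\zeta)$ we have $h_k^\#(\zeta)=h^\#(z)|z|\theta/16$, that is, $\log(1/h_k^\#)=\Gamma\circ\varphi+\log16$. For $|\zeta|<1$, $\log(\rho/|z|)\le(y_1+\frac\theta4)-(y_0-2\theta-\frac\theta{16})\le4\theta$, and $4(m+1)\theta\le\eta B\le\delta L$ for large $k$ by \eqref{eq:scale}. By \eqref{eq:Gamma}, $\log^+(1/h_k^\#)\le S_1\circ\varphi+\delta L+3$ on $\mathbb D$. The mean value inequality for $S_1\circ\varphi$ and \eqref{eq:goodpoint} give $\int_{\mathbb D}\log^+(1/h_k^\#)\,dA\le\pi(2\delta L+3)\le10\delta L$ for large $k$.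
\end{itemize}
The Riesz measure of $S_3\circ\varphi$ counts the distinct coincidences of $f(g_k)$ and $h_k$ in $\mathbb D_2$. As in (c), their number $N_k$ in $\mathbb D$ satisfies $N_k\log2\le S_3(z_0)\le512K_1L_k$, so $N_k<1024K_1L_k$. This holds for infinitely many $k$, with $L_k\to\infty$, and contradicts Proposition~\ref{prop:local} with $K=1024K_1$. The theorem, and with it the conjecture, is proved.
\end{proof}

\begin{thebibliography}{9}

\bibitem{composite}
\emph{Composite meromorphic functions and growth of the spherical derivative},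
\texttt{http://analysis.math.uni-kiel.de/bergweiler/papers/50.pdf}.

\bibitem{hormander}
H\"ormander, \emph{Notions of Convexity}.

\end{thebibliography}
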